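\title{Translating Temporal Logic with Past into Future Temporal Logic with a Single Exponential Blow-Up}

\begin{abstract}
By Gabbay's theorem, every formula of linear temporal logic with past operators (PLTL) is initially equivalent to a formula of the future fragment LTL, and an exponential increase in size cannot always be avoided. We prove that one exponential suffices: every PLTL formula of length $n\ge 2$ is initially equivalent to an LTL formula of length $2^{O(n^3\log n)}$. When size is measured by the number of distinct subformulas, the optimal blow-up is $2^{\Theta(n)}$. The proof views the past subformulas as a cascade of one-bit memories, each of which is either kept or overwritten at every step. It cuts the time line at the moments when the cascade has forgotten its initial contents; between such moments one level of the cascade is constant and can be deleted, and the recursive calls that result are combined side by side instead of being nested.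
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Temporal logic with and without past}

Let $AP$ be a countably infinite set of atomic propositions containing $P_0,P_1,P_2,\dots$. The formulas of PLTL are built from the propositions $P\in AP$ and the constant $\top$ by Boolean connectives (among them $\neg,\wedge,\vee$), the future modalities $\mathsf X$ (next) and $\mathsf U$ (until), and the past modalities $\mathsf X^{-1}$ (previous) and $\mathsf S$ (since). We abbreviate $\bot=\neg\top$, $\mathsf F\varphi=\top\,\mathsf U\,\varphi$, $\mathsf G\varphi=\neg\mathsf F\neg\varphi$ and $\mathsf F^{-1}\varphi=\top\,\mathsf S\,\varphi$. LTL is the fragment without $\mathsf X^{-1}$ and $\mathsf S$.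

A \emph{model} is an infinite sequence $\pi=\pi(0)\pi(1)\dots$ of subsets of $AP$, and its positions are the elements of $\mathbb N=\{0,1,2,\dots\}$. We put $\pi,i\models P$ iff $P\in\pi(i)$; the constant $\top$ holds everywhere, Boolean connectives have their usual meaning, and
\begin{itemize}
\item $\pi,i\models\mathsf X\varphi$ iff $\pi,i+1\models\varphi$;
\item $\pi,i\models\varphi\,\mathsf U\,\psi$ iff there is $j\ge i$ with $\pi,j\models\psi$ and $\pi,k\models\varphi$ for all $i\le k<j$;
\item $\pi,i\models\mathsf X^{-1}\varphi$ iff $i>0$ and $\pi,i-1\models\varphi$;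
\item $\pi,i\models\varphi\,\mathsf S\,\psi$ iff there is $j\le i$ with $\pi,j\models\psi$ and $\pi,k\models\varphi$ for all $j<k\le i$.
\end{itemize}
Separating the case $j=i$ from the others gives the two \emph{unfolding laws}: $\varphi\,\mathsf U\,\psi$ holds at $i$ iff $\psi\vee(\varphi\wedge\mathsf X(\varphi\,\mathsf U\,\psi))$ does, and $\varphi\,\mathsf S\,\psi$ holds at $i$ iff $\psi\vee(\varphi\wedge\mathsf X^{-1}(\varphi\,\mathsf S\,\psi))$ does.

An LTL formula $\chi$ sees only the suffix of the model: by induction on $\chi$, it holds at position $i$ of $\pi$ iff it holds at position $0$ of $\pi(i)\pi(i+1)\dots$. Hence no LTL formula agrees with $\mathsf X^{-1}P$ at all positions, and the two logics can be compared only at the position that has no past. Two formulas are \emph{initially equivalent}, $\varphi\equiv_i\psi$, if for every model $\pi$ we have $\pi,0\models\varphi$ iff $\pi,0\models\psi$. Gabbay's theorem states that every PLTL formula is initially equivalent to an LTL formula. In simple cases one moves the point of view back to the position that the past operator refers to: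
\[
\mathsf F(P\wedge\mathsf X^{-1}Q)\equiv_i\mathsf F(Q\wedge\mathsf XP),\qquad
\mathsf F\big(P'\wedge(P\,\mathsf S\,Q)\big)\equiv_i\mathsf F\big(Q\wedge(P'\vee\mathsf X(P\,\mathsf U\,(P\wedge P')))\big).
\]
These translations are short, but in general they cannot be. Consider
\[
\psi_n=\mathsf G\Big[\Big(\bigwedge_{i=1}^n\big(P_i\Leftrightarrow\mathsf F^{-1}(P_i\wedge\neg\mathsf X^{-1}\top)\big)\Big)\Rightarrow\big(P_0\Leftrightarrow\mathsf F^{-1}(P_0\wedge\neg\mathsf X^{-1}\top)\big)\Big].
\]
Position $0$ is the only one where $\mathsf X^{-1}\top$ fails, so $\mathsf F^{-1}(P_i\wedge\neg\mathsf X^{-1}\top)$ holds anywhere iff $P_i\in\pi(0)$. Thus $\psi_n$ says at position $0$ that every position agreeing with position $0$ on $P_1,\dots,P_n$ also agrees with it on $P_0$. The formula $\psi_n$ has length $O(n)$, and every LTL formula initially equivalent to it has size $\Omega(2^n)$ \cite[Theorem 5.5]{TLMC}.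

\subsection{The problem and the results}

The following question is posed in \cite{TLMC}: can PLTL be translated into LTL with a single exponential blow-up, or can the gap shown by $\psi_n$ be widened? Concretely, writing $|\varphi|$ for the length of $\varphi$:

\medskip
\noindent\textbf{Problem.} \emph{Is there a polynomial $p$ such that every PLTL formula $\varphi$ is initially equivalent to an LTL formula of length at most $2^{p(|\varphi|)}$? Or is there, on the contrary, a family $(\varphi_n)$ of PLTL formulas such that for every polynomial $p$ and all sufficiently large $n$, every LTL formula initially equivalent to $\varphi_n$ has length greater than $2^{p(|\varphi_n|)}$?}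
\medskip

Both guesses have something in their favor. By the unfolding law for $\mathsf S$, the past influences a formula with $r$ past subformulas only through $r$ bits of memory, and $2^r$ memory states suggest a single exponential. On the other hand, an LTL formula has no memory. To use the value of a bit at a distant position it must follow the history of that bit, which depends on the history of the bits nested inside it, and the natural elimination of one bit after another applies the translation to its own output. The resulting length bound squares at each of the $r$ steps (see the beginning of Section~\ref{sec:length}). We show that the first guess is right.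

We use two measures of size. The \emph{length} $|\varphi|$ is the number of occurrences of propositions, $\top$, connectives and modalities in $\varphi$, that is, the number of nodes of its syntax tree; thus $|\bot|=2$. The \emph{DAG size} is the number of distinct subformulas, and it is at most the length. The abbreviations $\mathsf F,\mathsf G,\mathsf F^{-1}$ are always regarded as expanded. Other conventions differ by constant factors: counting parentheses multiplies the length by at most $3$, expanding $\mathsf F,\mathsf G,\mathsf F^{-1}$ by at most $4$, and writing $\vee$ in terms of $\neg$ and $\wedge$ by at most $4$. For a PLTL formula $\varphi$, let $r$ be the number of distinct subformulas of the form $\mathsf X^{-1}\chi$ or $\alpha\,\mathsf S\,\beta$, and let $f$ be the \emph{future depth}, the largest number of occurrences of $\mathsf X$ and $\mathsf U$ on a branch of the syntax tree.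

\begin{theorem}\label{thm:length}
Every PLTL formula $\varphi$ of length $n$ is initially equivalent to an LTL formula of length at most
\[
n\cdot2^{O(f(r^2\log(r+1)+\log n))}.
\]
In particular, length $2^{O(n^3\log n)}$ suffices for $n\ge2$, and there is a constant $K$ such that length $2^{Kn^4}$ suffices for all $\varphi$.
\end{theorem}

So the first alternative of the Problem holds with $p(n)=K'n^4$, where $K'$ absorbs the constant factors just mentioned, and no family as in the second alternative exists. Together with the lower bound for $\psi_n$, this says that PLTL is exactly singly exponentially more succinct than LTL, up to a polynomial in the exponent. We do not determine the optimal polynomial; it lies between the linear exponent given by $\psi_n$ and $O(n^3\log n)$. For DAG size the exponent is determined up to a constant factor.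

\begin{theorem}\label{thm:dag}
Every PLTL formula $\varphi$ with $n$ distinct subformulas is initially equivalent to an LTL formula with $O(n5^r)$ distinct subformulas. Every LTL formula initially equivalent to $\psi_n$ has at least $2^n-4$ distinct subformulas. Hence, measured by the number $n$ of distinct subformulas, the optimal blow-up is $2^{\Theta(n)}$.
\end{theorem}

The proofs are self-contained and do not use Gabbay's theorem. Section~\ref{sec:onebit} treats one past operator by hand. Section~\ref{sec:cascades} reduces the translation to one task: to express, in LTL, an until property along the run of a cascade of memory bits. Section~\ref{sec:dag} solves this task by removing the top bit, which proves Theorem~\ref{thm:dag}. Section~\ref{sec:length} solves it again by a different cut of the time line, which proves Theorem~\ref{thm:length}.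

Throughout, a model $\pi$ is fixed and $t\models\varphi$ means $\pi,t\models\varphi$; the formulas we construct never depend on $\pi$. A formula \emph{expresses} a property of positions if, in every model, it holds exactly at the positions with that property; we then use the same symbol for the property and the formula, and $\equiv$ denotes equivalence at all positions of all models. For $x,y\in\mathbb N\cup\{\infty\}$, $[x,y)$ is the set of $t\in\mathbb N$ with $x\le t<y$; it is empty if $x=\infty$. Iterated conjunctions and disjunctions are written with binary connectives, and a conjunct that is an empty conjunction is omitted.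

\section{One bit of memory}\label{sec:onebit}

Let $\sigma=P\,\mathsf S\,Q$ with $P,Q\in AP$, and let $\varphi=\alpha\,\mathsf U\,\beta$, where $\alpha$ and $\beta$ are Boolean combinations of propositions and $\sigma$. Define a bit by $b(0)=0$ and $b(t+1)=1$ iff $t\models\sigma$. By the unfolding law, $\sigma$ has at $t$ the truth value of $Q\vee P$ if $b(t)=1$ and that of $Q$ if $b(t)=0$. Let $\alpha^x,\beta^x$ ($x\in\{0,1\}$) arise from $\alpha,\beta$ by this substitution, and put $a_x=\neg\alpha^x$, $\theta_x=\beta^x$. Then $u\models\varphi$ iff there is $j\ge u$ with $j\models\theta_{b(j)}$ and $i\not\models a_{b(i)}$ for all $u\le i<j$. The bit evolves as follows: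
\[
b(t+1)=\begin{cases}1&\text{if }t\models e^1:=Q,\\ 0&\text{if }t\models e^0:=\neg Q\wedge\neg P,\\ b(t)&\text{otherwise.}\end{cases}
\]
Call $t$ an \emph{event} if $t\models\mathrm{ev}:=e^0\vee e^1$. The bit is constant between events, and its value just after an event can be read off the event, with no knowledge of the earlier past. So we cut the time line after each event and treat the pieces separately. The pieces are reassembled by the following observation, which is used in every cut of this paper. For sets $\mathcal B,\mathcal G\subseteq\mathbb N$ of bad and good positions, a \emph{$(\mathcal B;\mathcal G)$-witness in $[x,y)$} is a position $j\in[x,y)\cap\mathcal G$ with $[x,j)\cap\mathcal B=\emptyset$.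

\begin{lemma}[Cutting]\label{lem:cut}
Let $x_0\le x_1\le x_2\le\cdots$ be a finite or infinite sequence in $\mathbb N\cup\{\infty\}$, let $J_k=[x_k,x_{k+1})$, and let $J=\bigcup_kJ_k$. There is a $(\mathcal B;\mathcal G)$-witness in $J$ iff for some $k$ there is a $(\mathcal B;\mathcal G)$-witness in $J_k$ and, for every $i<k$, there is no $(\emptyset;\mathcal B)$-witness in $J_i$.
\end{lemma}

\begin{proof}
There is no $(\emptyset;\mathcal B)$-witness in $J_i$ iff $J_i\cap\mathcal B=\emptyset$. Every $j\in J$ lies in exactly one $J_k$, and then $[x_0,j)=J_0\cup\dots\cup J_{k-1}\cup[x_k,j)$.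
\end{proof}

Fix $u$, let $\mathcal B=\{i:i\models a_{b(i)}\}$ and $\mathcal G=\{j:j\models\theta_{b(j)}\}$, and let $t_1<t_2<\cdots$ be the events in $[u,\infty)$. Cut at $x_0=u$ and $x_k=t_k+1$, ending with $\infty$ if there are finitely many events. The blocks $J_k$ cover $[u,\infty)$. If $y$ is the left end of a block and $b(y)=x$, then $b=x$ on the whole block, and a position $j\ge y$ lies in the block iff $[y,j)$ contains no event. Therefore, with
\[
M_x=\neg(a_x\vee\mathrm{ev})\,\mathsf U\,\theta_x,\qquad A_x=\neg\mathrm{ev}\,\mathsf U\,a_x,
\]
$y\models M_x$ says that the block contains a $(\mathcal B;\mathcal G)$-witness, and $y\models A_x$ says that it contains a bad position. The event $t_k$ knows the value of the bit on $J_k$ and can speak for that block. Put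
\[
\theta'=(e^0\wedge\mathsf XM_0)\vee(e^1\wedge\mathsf XM_1),\qquad a'=(e^0\wedge\mathsf XA_0)\vee(e^1\wedge\mathsf XA_1).
\]
Both formulas are false at positions that are not events; $t_k\models\theta'$ iff $J_k$ contains a witness, and $t_k\models a'$ iff $J_k$ contains a bad position. Lemma~\ref{lem:cut} gives, for $x=b(u)$,
\begin{equation}\label{eq:onebit}
u\models\varphi\iff u\models M_x\vee\big(\neg A_x\wedge(\neg a'\,\mathsf U\,\theta')\big).
\end{equation}
Since $b(0)=0$, the right-hand side with $x=0$ is initially equivalent to $\varphi$.

\begin{example}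
Let $\varphi=(P'\Rightarrow\sigma)\,\mathsf U\,Q'$. Then $a_0\equiv P'\wedge\neg Q$, $a_1\equiv P'\wedge\neg Q\wedge\neg P$, $\theta_0=\theta_1=Q'$ and $\neg\mathrm{ev}\equiv P\wedge\neg Q$, so
\begin{align*}
M_0&\equiv(P\wedge\neg Q\wedge\neg P')\,\mathsf U\,Q', & A_0&\equiv(P\wedge\neg Q)\,\mathsf U\,(P'\wedge\neg Q),\\
M_1&\equiv(P\wedge\neg Q)\,\mathsf U\,Q', & A_1&\equiv(P\wedge\neg Q)\,\mathsf U\,(P'\wedge\neg Q\wedge\neg P).
\end{align*}
\end{example}

With several past subformulas, one nested in another, the events of a bit depend on the values of the inner bits, and these keep changing between two events of the outer bit. The next section isolates this structure.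

\section{Cascades and the translation}\label{sec:cascades}

\subsection{Cascades}

The set $V$ of values is either $\{0,1\}$ or $\{0,1,\ast\}$. The value $\ast$ stands for ``not yet written''; it plays no role before Section~\ref{sec:length}.

\begin{definition}\label{def:cascade}
A \emph{cascade} $\mathcal K$ over $V$ with $m\ge0$ levels consists of LTL formulas $e_k^{d,x}$ for $1\le k\le m$, $d\in V^{k-1}$, $x\in\{0,1\}$, such that
\begin{itemize}
\item[(C1)] $e_k^{d,0}$ and $e_k^{d,1}$ never hold at the same position of a model;
\item[(C2)] $e_k^{d,x}=\bot$ whenever $d$ contains $\ast$.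
\end{itemize}
It is \emph{binary} if $V=\{0,1\}$ and \emph{ternary} otherwise. Put $\mathrm{ev}_k^d=e_k^{d,0}\vee e_k^{d,1}$.
\end{definition}

A \emph{configuration} is a vector $c\in V^m$; we write $c_{<k}=(c_1,\dots,c_{k-1})$ and use $c_{\le k}$, $c_{>k}$, $c_{\ge k}$ in the same way. The \emph{successor} $\delta_t(c)$ of $c$ at position $t$ has $k$-th component $x$ if $t\models e_k^{c_{<k},x}$, and $c_k$ if $t\not\models\mathrm{ev}_k^{c_{<k}}$; by (C1) this is well defined. In the first case, level $k$ \emph{has an event with value $x$ at $t$}. The \emph{run from $(u,c)$} is the sequence $\gamma(u)=c$, $\gamma(t+1)=\delta_t(\gamma(t))$ for $t\ge u$. Any finite set of integers, in increasing order, may serve as the set of levels. Three facts follow from the definition and are used constantly.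
\begin{itemize}
\item \emph{Autonomy.} The first $k$ components of a run form a run of the cascade of the first $k$ levels. They determine the events of level $k+1$ and their values.
\item \emph{Reset.} The value written by an event of level $k$ is $0$ or $1$ and does not depend on the old value of level $k$.
\item \emph{Restart.} For $u'\ge u$, the run $\gamma$ from $(u,c)$ coincides from $u'$ on with the run from $(u',\gamma(u'))$.
\end{itemize}
One step of a run is described in LTL. For $c\in V^m$ and $x\in V$, the property $\delta_t(c)_i=x$ of the position $t$ is expressed by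
\[
\mathrm{succ}_i(c,x)=\begin{cases}
e_i^{c_{<i},x}&\text{if }x\ne c_i,\ x\in\{0,1\},\\
\neg e_i^{c_{<i},1-x}&\text{if }x=c_i\in\{0,1\},\\
\bot&\text{if }x=\ast\ne c_i,\\
\neg\mathrm{ev}_i^{c_{<i}}&\text{if }x=\ast=c_i,
\end{cases}
\]
and $\mathrm{Succ}(c,c')=\bigwedge_{i=1}^m\mathrm{succ}_i(c,c'_i)$ expresses $\delta_t(c)=c'$.

A \emph{family} is a tuple $a=(a_c)_{c\in V^m}$ of LTL formulas; $\bot$ also denotes the family all of whose members are $\bot$. For families $a,\theta$ and a run $\gamma$ defined on an interval $J$, an \emph{$(a;\theta)$-witness of $\gamma$ in $J$} is a $(\mathcal B;\mathcal G)$-witness in $J$ for $\mathcal B=\{i:i\models a_{\gamma(i)}\}$ and $\mathcal G=\{j:j\models\theta_{\gamma(j)}\}$. The $(\emptyset;\mathcal B)$-witnesses of Lemma~\ref{lem:cut} are then the $(\bot;a)$-witnesses. The central property is the until along a run: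
\[
u\models\mathrm R_c(a;\theta)\iff\text{the run from $(u,c)$ has an $(a;\theta)$-witness in $[u,\infty)$.}
\]
In words: some $j\ge u$ satisfies $\theta_{\gamma(j)}$, and $a_{\gamma(i)}$ fails for $u\le i<j$. For $m=0$ there is one configuration and $\mathrm R(a;\theta)$ is $\neg a\,\mathsf U\,\theta$; for $m=1$ it is expressed by the right-hand side of \eqref{eq:onebit}. Lemmas~\ref{lem:dag} and~\ref{lem:main} below show, in two ways, that $\mathrm R_c(a;\theta)$ is always expressible in LTL. We now show how this yields a translation.

\subsection{The translation}\label{sec:translation}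

Fix a PLTL formula $\varphi$. Let $\sigma_1,\dots,\sigma_r$ be its distinct subformulas rooted in $\mathsf X^{-1}$ or $\mathsf S$, ordered so that a proper subformula of $\sigma_i$ has an index smaller than $i$. Define bits by $b_i(0)=0$ and
\[
b_i(t+1)=1\iff\begin{cases}t\models\chi&\text{if }\sigma_i=\mathsf X^{-1}\chi,\\ t\models\sigma_i&\text{if }\sigma_i=\alpha\,\mathsf S\,\beta,\end{cases}
\]
and put $\mathbf b(t)=(b_1(t),\dots,b_r(t))$. By the semantics of $\mathsf X^{-1}$ and the unfolding law for $\mathsf S$,
\begin{equation}\label{eq:bits}
t\models\mathsf X^{-1}\chi\iff b_i(t)=1,\qquad t\models\alpha\,\mathsf S\,\beta\iff t\models\beta\ \text{ or }\ \big(t\models\alpha\text{ and }b_i(t)=1\big).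
\end{equation}

For each subformula $\psi$ of $\varphi$ we want LTL formulas $\psi^c$ meaning ``$\psi$ holds, given that the memory is $c$.'' Let $I(\psi)=\{i:\sigma_i\text{ is a subformula of }\psi\}$. We define $\psi^c$ for $c\in\{0,1\}^{I(\psi)}$ by structural recursion; if $c$ is defined on a larger index set, $\psi^c$ means $\psi^{c|_{I(\psi)}}$. The restriction to $I(\psi)$ keeps the recursion well founded: following the bit $b_i$ requires translations of the arguments of $\sigma_i$, and a $\sigma_i$ outside $\psi$ may contain $\psi$.

\begin{itemize}
\item[(T1)] $P^c=P$, $\top^c=\top$, and $(\cdot)^c$ commutes with Boolean connectives.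
\item[(T2)] If $\sigma_i=\mathsf X^{-1}\chi$, then $\sigma_i^c=\top$ for $c_i=1$ and $\sigma_i^c=\bot$ for $c_i=0$.
\item[(T3)] If $\sigma_i=\alpha\,\mathsf S\,\beta$, then $\sigma_i^c=\beta^c\vee\alpha^c$ for $c_i=1$ and $\sigma_i^c=\beta^c$ for $c_i=0$.
\end{itemize}
Let $\psi$ be rooted in $\mathsf X$ or $\mathsf U$, and $I=I(\psi)$. Let $\mathcal K_\psi$ be the binary cascade with set of levels $I$ in which, for $i\in I$ and $d\in\{0,1\}^{I\cap[1,i)}$,
\[
\begin{array}{lll}
e_i^{d,1}=\chi_i^d,&e_i^{d,0}=\neg\chi_i^d&\text{if }\sigma_i=\mathsf X^{-1}\chi_i,\\[2pt]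
e_i^{d,1}=\beta_i^d,&e_i^{d,0}=\neg\beta_i^d\wedge\neg\alpha_i^d&\text{if }\sigma_i=\alpha_i\,\mathsf S\,\beta_i.
\end{array}
\]
The arguments of $\sigma_i$ are proper subformulas of $\psi$, so their translations are available, and the past subformulas they contain have indices in $I\cap[1,i)$, so $d$ supplies the bits they need. Condition (C1) holds because $e_i^{d,0}$ implies $\neg e_i^{d,1}$.
\begin{itemize}
\item[(T4)] $(\mathsf X\chi)^c=\bigvee_{c'\in\{0,1\}^I}\big(\mathrm{Succ}(c,c')\wedge\mathsf X\chi^{c'}\big)$, with $\mathrm{Succ}$ taken in $\mathcal K_{\mathsf X\chi}$; note that $I(\mathsf X\chi)=I(\chi)$.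
\item[(T5)] $(\alpha\,\mathsf U\,\beta)^c$ is an LTL formula expressing $\mathrm R_c(a;\theta)$ in $\mathcal K_{\alpha\mathsf U\beta}$, where $a_{c'}=\neg\alpha^{c'}$ and $\theta_{c'}=\beta^{c'}$ for $c'\in\{0,1\}^I$.
\end{itemize}

\begin{proposition}\label{prop:inv}
Whichever formulas are chosen in \textup{(T5)}, for every subformula $\psi$ of $\varphi$ and every position $t$ we have $t\models\psi$ iff $t\models\psi^{\mathbf b(t)}$. In particular $\varphi\equiv_i\varphi^{(0,\dots,0)}$.
\end{proposition}

\begin{proof}
Induction on $\psi$, for all $t$ at once. For propositions and $\top$ there is nothing to prove, and Boolean connectives preserve the equivalence. If $\psi=\sigma_i=\mathsf X^{-1}\chi$, then $t\models\psi$ iff $b_i(t)=1$ iff $\psi^{\mathbf b(t)}=\top$. If $\psi=\sigma_i=\alpha\,\mathsf S\,\beta$, then by \eqref{eq:bits} $\psi$ has at $t$ the truth value of $\beta\vee\alpha$ when $b_i(t)=1$ and that of $\beta$ when $b_i(t)=0$; now use the induction hypothesis for $\alpha$ and $\beta$.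

Let $\psi$ be rooted in $\mathsf X$ or $\mathsf U$, and $I=I(\psi)$. We first show that $\mathcal K_\psi$ computes the bits:
\begin{equation}\label{eq:step}
\delta_t(\mathbf b(t)|_I)=\mathbf b(t+1)|_I\qquad\text{for all }t.
\end{equation}
Let $i\in I$. By the induction hypothesis, each argument of $\sigma_i$ has the same truth value at $t$ as its translation for $\mathbf b(t)$. If $\sigma_i=\mathsf X^{-1}\chi_i$, level $i$ has an event at $t$, with value $1$ iff $t\models\chi_i$ iff $b_i(t+1)=1$. Let $\sigma_i=\alpha_i\,\mathsf S\,\beta_i$. If $t\models\beta_i$, there is an event with value $1$, and $b_i(t+1)=1$. If $t\not\models\beta_i$ and $t\not\models\alpha_i$, there is an event with value $0$, and $b_i(t+1)=0$. If $t\not\models\beta_i$ and $t\models\alpha_i$, there is no event, the component stays $b_i(t)$, and $b_i(t+1)=b_i(t)$ by \eqref{eq:bits}. This proves \eqref{eq:step}.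

For $\psi=\mathsf X\chi$ and $c=\mathbf b(t)|_I$, the formula $\mathrm{Succ}(c,c')$ holds at $t$ only for $c'=\mathbf b(t+1)|_I$, and it holds for this $c'$. So $t\models\psi^{\mathbf b(t)}$ iff $t+1\models\chi^{\mathbf b(t+1)}$ iff $t+1\models\chi$. For $\psi=\alpha\,\mathsf U\,\beta$, \eqref{eq:step} shows that the run from $(u,\mathbf b(u)|_I)$ is $\gamma(t)=\mathbf b(t)|_I$. By the induction hypothesis, $j\models\theta_{\gamma(j)}$ iff $j\models\beta$, and $i\not\models a_{\gamma(i)}$ iff $i\models\alpha$. So $u\models\mathrm R_{\mathbf b(u)|_I}(a;\theta)$ iff $u\models\alpha\,\mathsf U\,\beta$. The last assertion holds because $\mathbf b(0)=(0,\dots,0)$.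
\end{proof}

Everything now depends on the cost of (T5).

\section{Counting distinct subformulas}\label{sec:dag}

\subsection{Removing the top level}

The argument of Section~\ref{sec:onebit} applies to the top level of a binary cascade, with the until along the lower levels in place of $\mathsf U$. A set of formulas is \emph{closed} if it contains all subformulas of its members.

\begin{lemma}\label{lem:dag}
There is a function $\Delta(m)=O(5^m)$ with the following property. Let $\mathcal K$ be a binary cascade with $m$ levels, let $a,\theta$ be families, and let $\Sigma$ be a finite closed set of LTL formulas containing all $e_k^{d,x}$, $a_c$, $\theta_c$. Then there is a closed set $\Sigma'\supseteq\Sigma$ of LTL formulas with $|\Sigma'|\le|\Sigma|+\Delta(m)$ that contains, for every $c\in\{0,1\}^m$, a formula expressing $\mathrm R_c(a;\theta)$.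
\end{lemma}

\begin{proof}
Induction on $m$. For $m=0$ add $\neg a$ and $\neg a\,\mathsf U\,\theta$, so $\Delta(0)=2$. Let $m\ge1$, let $\mathcal K'$ be the cascade of the levels below $m$, and let $\mathrm R'$, $\mathrm{Succ}'$ refer to $\mathcal K'$. For $x\in\{0,1\}$ let $a_{(\cdot,x)}$, $\theta_{(\cdot,x)}$, $\mathrm{ev}_m$ and $a_{(\cdot,x)}\vee\mathrm{ev}_m$ be the families of $\mathcal K'$ whose members at $d\in\{0,1\}^{m-1}$ are $a_{(d,x)}$, $\theta_{(d,x)}$, $\mathrm{ev}_m^d$ and $a_{(d,x)}\vee\mathrm{ev}_m^d$. With $d,d'$ ranging over $\{0,1\}^{m-1}$, put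
\begin{align*}
M_{d,x}&=\mathrm R'_d\big(a_{(\cdot,x)}\vee\mathrm{ev}_m;\,\theta_{(\cdot,x)}\big),&
\theta'_d&=\bigvee_{x\in\{0,1\}}\Big(e_m^{d,x}\wedge\bigvee_{d'}\big(\mathrm{Succ}'(d,d')\wedge\mathsf XM_{d',x}\big)\Big),\\
A_{d,x}&=\mathrm R'_d\big(\mathrm{ev}_m;\,a_{(\cdot,x)}\big),&
a'_d&=\bigvee_{x\in\{0,1\}}\Big(e_m^{d,x}\wedge\bigvee_{d'}\big(\mathrm{Succ}'(d,d')\wedge\mathsf XA_{d',x}\big)\Big).
\end{align*}
We claim that
\begin{equation}\label{eq:top}
\mathrm R_{(d,x)}(a;\theta)\equiv M_{d,x}\vee\big(\neg A_{d,x}\wedge\mathrm R'_d(a';\theta')\big).
\end{equation}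
Let $\gamma$ be the run from $(u,(d,x))$. By autonomy, $\gamma'=\gamma_{<m}$ is the $\mathcal K'$-run from $(u,d)$. Let $t_1<t_2<\cdots$ be the events of level $m$ in $[u,\infty)$, and cut $[u,\infty)$ into blocks $J_0,J_1,\dots$ at $x_0=u$ and $x_k=t_k+1$, ending with $\infty$ if there are finitely many events. Let $y$ be the left end of a block. Level $m$ keeps the value $\gamma_m(y)$ on the block, a position $j\ge y$ lies in the block iff $i\not\models\mathrm{ev}_m^{\gamma'(i)}$ for all $i\in[y,j)$, and the $\mathcal K'$-run from $(y,\gamma'(y))$ is $\gamma'$. Hence $y\models M_{\gamma(y)}$ iff $\gamma$ has an $(a;\theta)$-witness in the block, and $y\models A_{\gamma(y)}$ iff $\gamma$ has a $(\bot;a)$-witness in it. If $t\ge u$ is not an event of level $m$, then $\theta'_{\gamma'(t)}$ and $a'_{\gamma'(t)}$ fail at $t$. At $t=t_k$, the only pair (value, $d'$) for which both the event formula and $\mathrm{Succ}'$ hold is given by the value $\gamma_m(t_k+1)$ and $d'=\gamma'(t_k+1)$. So $t_k\models\theta'_{\gamma'(t_k)}$ iff $\gamma$ has an $(a;\theta)$-witness in $J_k$, and $t_k\models a'_{\gamma'(t_k)}$ iff $\gamma$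 has a $(\bot;a)$-witness in $J_k$. Thus $u\models\mathrm R'_d(a';\theta')$ iff for some $k\ge1$ there is an $(a;\theta)$-witness in $J_k$ and no $(\bot;a)$-witness in $J_1,\dots,J_{k-1}$, and \eqref{eq:top} follows from Lemma~\ref{lem:cut}.

We build $\Sigma'$ in steps. Add the formulas $\mathrm{ev}_m^d$ and $a_{(d,x)}\vee\mathrm{ev}_m^d$, at most $2^{m+1}$ in all. Apply the induction hypothesis four times to obtain all $M_{d,0}$, all $M_{d,1}$, all $A_{d,0}$ and all $A_{d,1}$. Add the negations $\neg e_i^{d,x}$ for $i<m$ (at most $2^m$ formulas), the partial conjunctions of the $4^{m-1}$ formulas $\mathrm{Succ}'(d,d')$ (fewer than $m$ each), and the remaining subformulas of $\theta'_d$ and $a'_d$ ($O(2^m)$ for each $d$). Apply the induction hypothesis a fifth time to obtain all $\mathrm R'_d(a';\theta')$, and add three formulas for each $(d,x)$ to form \eqref{eq:top}. So we may take $\Delta(m)=5\Delta(m-1)+\kappa m4^m$ for an absolute constant $\kappa$. Dividing by $5^m$ gives $\Delta(m)/5^m\le2+\kappa\sum_{k\ge1}k(4/5)^k<\infty$.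
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:dag}, upper bound]
Treat the $n$ distinct subformulas $\psi$ of $\varphi$ in order of increasing length, maintaining a closed set $\Sigma$ that contains $\psi^c$ for all $\psi$ treated so far and all $c\in\{0,1\}^{I(\psi)}$. Rules (T1) and (T3) add at most one formula for each $c$, hence at most $2^r$, and (T2) adds at most $\top$ and $\neg\top$. For $\psi$ rooted in $\mathsf X$ or $\mathsf U$, the formulas of $\mathcal K_\psi$ add at most three formulas for each level and each $d$, hence at most $3r2^r$. Rule (T4) adds at most $2r2^r$ negations $\neg e_i^{d,x}$ and at most $r+2$ formulas for each pair $(c,c')$, so $O((r+1)4^r)$ in all. Rule (T5) adds at most $2^r$ negations $\neg\alpha^{c'}$ and then, by Lemma~\ref{lem:dag}, $O(5^r)$ formulas. Each step costs $O(5^r)$, so finally $|\Sigma|=O(n5^r)$, and $\Sigma$ contains all subformulas of $\varphi^{(0,\dots,0)}$, which is initially equivalent to $\varphi$ by Proposition~\ref{prop:inv}. Since $r\le n$, the bound is $2^{O(n)}$.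
\end{proof}

\subsection{The lower bound}

The idea is that the subformulas of an LTL formula carry all the information that can pass from a suffix of the model to earlier positions, one bit each.

\begin{lemma}\label{lem:type}
Let $\Sigma$ be a closed set of LTL formulas, and for a model $\rho$ let $\tau(\rho)=\{\xi\in\Sigma:\rho,0\models\xi\}$. If $\tau(\rho)=\tau(\rho')$, then $\tau(w\rho)=\tau(w\rho')$ for every finite word $w$ of subsets of $AP$.
\end{lemma}

\begin{proof}
By induction on the length of $w$ it suffices to treat one letter $w$. We show by induction on $\xi\in\Sigma$ that $w$ and $\tau(\rho)$ determine whether $\xi\in\tau(w\rho)$. For a proposition, $w$ decides; $\top$ and Boolean connectives need no new information. An LTL formula holds at position $1$ of $w\rho$ iff it holds at position $0$ of $\rho$. So $\mathsf X\alpha\in\tau(w\rho)$ iff $\alpha\in\tau(\rho)$, and by the unfolding law $\alpha\,\mathsf U\,\beta\in\tau(w\rho)$ iff $\beta\in\tau(w\rho)$, or $\alpha\in\tau(w\rho)$ and $\alpha\,\mathsf U\,\beta\in\tau(\rho)$.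
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:dag}, lower bound]
Let $\chi$ be an LTL formula with $\chi\equiv_i\psi_n$ and with $N$ distinct subformulas. The formula $\psi_n$ compares positions with position $0$ only; applying $\mathsf G$ to $\chi$ makes every position play that role. Indeed, since $\chi$ sees only the suffix, $\pi,0\models\mathsf G\chi$ iff every suffix of $\pi$ satisfies $\psi_n$ at its first position, that is, iff any two positions of $\pi$ that agree on $P_1,\dots,P_n$ agree on $P_0$. The set $\Sigma$ of subformulas of $\mathsf G\chi=\neg(\top\,\mathsf U\,\neg\chi)$ has at most $N+4$ elements.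

For $g\colon\{0,1\}^n\to\{0,1\}$ let $w_g$ be the word of length $2^n$ that lists all valuations of $P_1,\dots,P_n$ in a fixed order, with $P_0$ given by $g$ and all other propositions false, and let $w_g^\omega=w_gw_g\cdots$. In $w_g^\omega$ the value of $P_0$ is a function of the values of $P_1,\dots,P_n$, so $\mathsf G\chi\in\tau(w_g^\omega)=\tau(w_gw_g^\omega)$. Suppose $\tau(w_g^\omega)=\tau(w_{g'}^\omega)$ with $g\ne g'$. By Lemma~\ref{lem:type}, $\mathsf G\chi\in\tau(w_gw_{g'}^\omega)$. But a valuation at which $g$ and $g'$ differ occurs in $w_g$ and in $w_{g'}$ with different values of $P_0$, a contradiction. So the $2^{2^n}$ subsets $\tau(w_g^\omega)$ of $\Sigma$ are distinct, $2^{N+4}\ge2^{2^n}$, and $N\ge2^n-4$. Since $\psi_n$ has $O(n)$ distinct subformulas, this matches the upper bound $2^{O(n)}$ up to the constant in the exponent.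
\end{proof}

\section{Counting length}\label{sec:length}

Written out as a tree, the formula \eqref{eq:top} is expensive. Suppose that $m-1$ levels multiply the length $s$ of the input formulas by $N'(m-1)$. Then the members of $a'$ and $\theta'$ have length up to $2^{O(m)}N'(m-1)s$, and they are the input of another call with $m-1$ levels. This gives $N'(m)=2^{O(m)}N'(m-1)^2$, a bound doubly exponential in $m$. The square comes from nesting one recursive call inside another. We need a decomposition in which every recursive call receives short families, built from the original $e,a,\theta$ by Boolean connectives only, and in which the results are combined by Boolean connectives and a fixed number of modalities. Then one level costs only a factor.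

Define $N(0)=3$ and $N(m)=3^{m(9+\lceil\log_2m\rceil)}N(m-1)$ for $m\ge1$. The function $N$ is increasing, and
\begin{equation}\label{eq:Nbound}
3^{9m+1}\le N(m)\le3^{\,1+m^2(9+\lceil\log_2m\rceil)}\qquad(m\ge1).
\end{equation}

\begin{lemma}[Main Lemma]\label{lem:main}
Let $\mathcal K$ be a ternary cascade with $m$ levels and let $a,\theta$ be families. If all $e_k^{d,x}$, $a_c$, $\theta_c$ have length at most $s$, where $s\ge2$, then for every $c\in V^m$ the property $\mathrm R_c(a;\theta)$ is expressed by an LTL formula of length at most $N(m)s$.
\end{lemma}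

\subsection{Theorem~\ref{thm:length} from the Main Lemma}

A binary cascade with families $a,\theta$ becomes ternary if we put $e_k^{d,x}=\bot$ and $a_c=\theta_c=\bot$ for all $d$ and $c$ containing $\ast$. A run from a binary configuration stays binary and is unchanged, so Lemma~\ref{lem:main} supplies the formulas in (T5). Let $n=|\varphi|$ and $\Lambda_q=(3nN(r))^q$. We claim that $|\psi^c|\le|\psi|\Lambda_q$ for every subformula $\psi$ of future depth at most $q$, and argue by induction on $\psi$.

For propositions and $\top$, $|\psi^c|=|\psi|$. For a Boolean connective or $\mathsf S$, the translation consists of translations of the arguments, each used at most once, and at most one more symbol; for instance $|\beta^c\vee\alpha^c|\le(|\alpha|+|\beta|)\Lambda_q+1\le|\alpha\,\mathsf S\,\beta|\,\Lambda_q$. For $\psi=\mathsf X^{-1}\chi$, $|\psi^c|\le2\le|\psi|$.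

Let $\psi$ be rooted in $\mathsf X$ or $\mathsf U$, so that $q\ge1$ and $n\ge2$, and let $m=|I(\psi)|\le r$. The formulas of $\mathcal K_\psi$ and the formulas $a_{c'},\theta_{c'},\chi^{c'}$ of (T4) and (T5) are built from translations of proper subformulas of $\psi$, of future depth at most $q-1$ and total length at most $n$, with at most three more symbols. So they have length at most $n\Lambda_{q-1}+3\le s:=3n\Lambda_{q-1}$, and $s\ge2$. For $\mathsf U$, Lemma~\ref{lem:main} gives $|\psi^c|\le N(r)s=\Lambda_q$. For $\mathsf X$, each $\mathrm{succ}_i(c,c'_i)$ is an event formula or its negation, of length at most $s+1$. Each of the $2^m$ disjuncts, together with one symbol $\vee$, has length at most $m(s+2)+(s+1)+1\le2(m+1)s$. Since $2^{m+1}(m+1)\le2^{2m+1}\le3^{9m+1}\le N(m)$, again $|\psi^c|\le N(r)s=\Lambda_q$. This proves the claim.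

By Proposition~\ref{prop:inv}, $\varphi$ is initially equivalent to an LTL formula of length at most $n(3nN(r))^f$. If $f=0$ this is $n$. If $f\ge1$, then $n\ge2$, and $\log_2(3nN(r))=O(r^2\log(r+1)+\log n)$ by \eqref{eq:Nbound} and $N(0)=3$. This is the first bound of Theorem~\ref{thm:length}. Since $r,f\le n$, it is $2^{O(n^3\log n)}$ for $n\ge2$, hence at most $2^{Kn^4}$ for a suitable $K$; for $n=1$ we have $f=0$ and length $1$. \qed

\medskip
The rest of the section proves Lemma~\ref{lem:main} by induction on $m$. For $m=0$ the formula $\neg a\,\mathsf U\,\theta$ has length at most $2s+2\le3s$. From now on $m\ge1$, $V=\{0,1,\ast\}$, and the lemma is assumed for all cascades with $m-1$ levels.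

\subsection{Synchronization times}

In \eqref{eq:top} the last until had to run along the lower levels, because an event of the top level determines the top bit only; this forced the nesting. A plain $\mathsf U$ would suffice if each block could be described from some position without any knowledge of the configuration there. So we look for times at which the whole configuration no longer depends on the starting configuration. Level $1$ forgets its initial value at its first event. Once this has happened, the events of level $2$ no longer depend on the start, and level $2$ forgets at its next event, and so on.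

For $u\in\mathbb N$ put $z_0(u)=u$. For $1\le k\le m$ let $z_k(u)=t+1$, where $t$ is the least position $t\ge z_{k-1}(u)$ at which level $k$ has an event in a run starting at time $u$; let $z_k(u)=\infty$ if there is no such $t$, in particular if $z_{k-1}(u)=\infty$. Part (a) of the next lemma shows that the choice of the run does not matter. By definition $u=z_0(u)\le z_1(u)\le\dots\le z_m(u)$.

\begin{lemma}\label{lem:sync}
Let $0\le k\le m$ and $u\in\mathbb N$.
\begin{itemize}
\item[(a)] The time $z_k(u)$ is the same for all runs starting at time $u$. For $t\ge z_k(u)$, the first $k$ components at time $t$ of the run from $(u,c)$ lie in $\{0,1\}$ and do not depend on $c\in V^m$.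
\item[(b)] $z_k(u)\le z_k(u+1)$.
\item[(c)] If $k\ge1$ and $c_1=\dots=c_k=\ast$, then in the run from $(u,c)$ component $k$ equals $\ast$ at all $t\in[u,z_k(u))$.
\end{itemize}
\end{lemma}

\begin{proof}
Each part is proved by induction on $k$.

(a) For $k=0$ there is nothing to prove. Let $k\ge1$. By (a) for $k-1$ and autonomy, the events of level $k$ at times $t\ge z_{k-1}(u)$ and their values do not depend on $c$. So $z_k(u)$ does not depend on $c$. If it is finite, the event at $z_k(u)-1$ gives component $k$ a value in $\{0,1\}$ that is independent of $c$, by the reset property. From then on component $k$ changes only at events of level $k$, which are independent of $c$ and write values in $\{0,1\}$.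

(b) For $k=0$ this is $u\le u+1$. Let $k\ge1$ and $z_k(u+1)=t+1<\infty$. A run starting at $u$ is, from $u+1$ on, a run starting at $u+1$. So level $k$ has an event in it at $t$, and $t\ge z_{k-1}(u+1)\ge z_{k-1}(u)$. Hence $z_k(u)\le t+1$.

(c) For $t\in[u,z_{k-1}(u))$, a range that is empty if $k=1$, component $k-1$ equals $\ast$ by induction, so level $k$ has no event at $t$ by (C2). For $t\ge z_{k-1}(u)$ with $t+1<z_k(u)$ it has no event by the definition of $z_k(u)$. So component $k$ keeps its initial value at all times $t<z_k(u)$.
\end{proof}

\begin{example}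
Let level $1$ be set by $e_1^1=P$ and cleared by $e_1^0=Q\wedge\neg P$, and let level $2$ copy level $1$ whenever $P'$ holds: $e_2^{d,d}=P'$ and $e_2^{d,1-d}=\bot$ for $d\in\{0,1\}$. Then $z_1(u)-1$ is the first $t\ge u$ with $t\models P\vee Q$, and $z_2(u)-1$ is the first $t\ge z_1(u)$ with $t\models P'$. An occurrence of $P'$ before $z_1(u)$ copies the initial value of level $1$ and does not synchronize level $2$; this is why $z_k$ is measured from $z_{k-1}$.
\end{example}

\begin{remark}
Part (a) is where the reset property is used. A bit that is inverted whenever $P$ holds never synchronizes: two runs that start with different values stay different. Part (c) is the purpose of the value $\ast$ and of (C2): a run started with $\ast$ makes the times $z_k(u)$ visible in its configuration.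
\end{remark}

Let $Z(u)=z_m(u)$, so $Z(u)\ge u$. For $t\ge Z(u)$ let $\hat\gamma_u(t)\in\{0,1\}^m$ be the common configuration given by Lemma~\ref{lem:sync}(a). By the restart property, every run starting at a time $u_0\le u$ has configuration $\hat\gamma_u(t)$ at all $t\ge Z(u)$.

\subsection{Cutting at the times $Z(u)$}

We let the position $u$ speak for the block $[Z(u),Z(u+1))$, on which the configuration is $\hat\gamma_u$ whatever happened before. Define two properties of a position $u$:
\begin{itemize}
\item $\mathrm H_c(a;\theta)$: the run from $(u,c)$ has an $(a;\theta)$-witness in the \emph{head} $[u,Z(u+1))$;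
\item $\mathrm B(a;\theta)$: $\hat\gamma_u$ has an $(a;\theta)$-witness in the \emph{block} $[Z(u),Z(u+1))$.
\end{itemize}
For $m=1$ the block of $u$ is empty unless $u$ is an event, and then it is the block following that event in Section~\ref{sec:onebit}; so $\mathrm B(a;\theta)$ and $\mathrm B(\bot;a)$ generalize $\theta'$ and $a'$ of \eqref{eq:onebit}. For a family $a$ let $a^\ast_c=a_c$ if $c$ is $\ast$-free and $a^\ast_c=\bot$ otherwise.

\begin{lemma}\label{lem:RH}
For all families $a,\theta$ and all $c\in V^m$,
\begin{align}
\mathrm R_c(a;\theta)&\equiv\mathrm H_c(a;\theta)\vee\Big(\neg\mathrm H_c(\bot;a)\wedge\mathsf X\big(\neg\mathrm B(\bot;a)\,\mathsf U\,\mathrm B(a;\theta)\big)\Big),\label{eq:RH}\\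
\mathrm B(a;\theta)&\equiv\mathrm H_{(\ast,\dots,\ast)}(a^\ast;\theta^\ast).\label{eq:BH}
\end{align}
\end{lemma}

\begin{proof}
Let $\gamma$ be the run from $(u,c)$. Cut at $x_0=u$ and $x_k=Z(u+k)$ for $k\ge1$. This sequence is nondecreasing by Lemma~\ref{lem:sync}(b) and $Z(u+1)\ge u+1$, and the intervals $J_k=[x_k,x_{k+1})$ cover $[u,\infty)$ because $Z(u+k)\ge u+k$. The interval $J_0$ is the head of $u$. For $k\ge1$, $J_k$ is the block of $u+k$, and $\gamma=\hat\gamma_{u+k}$ on it. So $\gamma$ has an $(a;\theta)$-witness in $J_k$ iff $u+k\models\mathrm B(a;\theta)$, and a $(\bot;a)$-witness in $J_k$ iff $u+k\models\mathrm B(\bot;a)$. The last conjunct of \eqref{eq:RH} holds at $u$ iff for some $k\ge1$, $\mathrm B(a;\theta)$ holds at $u+k$ and $\mathrm B(\bot;a)$ fails at $u+1,\dots,u+k-1$. Now \eqref{eq:RH} is Lemma~\ref{lem:cut}.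

For \eqref{eq:BH} let $\gamma$ be the run from $(u,(\ast,\dots,\ast))$. On $[u,Z(u))$ its last component is $\ast$ by Lemma~\ref{lem:sync}(c), so $a^\ast$ and $\theta^\ast$ are $\bot$ there. From $Z(u)$ on, $\gamma=\hat\gamma_u$ is $\ast$-free, so $a^\ast,\theta^\ast$ agree with $a,\theta$. Hence the $(a^\ast;\theta^\ast)$-witnesses of $\gamma$ in $[u,Z(u+1))$ are the $(a;\theta)$-witnesses of $\hat\gamma_u$ in $[Z(u),Z(u+1))$.
\end{proof}

The head ends at $Z(u+1)$ rather than $Z(u)$ so that it contains the block of $u$; this makes \eqref{eq:BH} possible. It remains to express $\mathrm H_c(a;\theta)$ for arbitrary families.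

\subsection{Stages and frozen levels}

The head is an interval on which the induction hypothesis becomes usable. Fix $u$, put $w=u+1$, and write $z_k=z_k(w)$. The interval $[w,Z(w))$ is the union of the \emph{stages} $[z_{k-1},z_k)$, $1\le k\le m$, and during stage $k$ level $k$ does not change (Figure~\ref{fig:stages}). A constant level can be deleted from the cascade. The formulas below do not depend on $u$; they are all evaluated at $u$, and they speak about the times $z_k=z_k(u+1)$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=2.5cm,y=0.7cm,font=\small]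
\fill[gray!25] (1,0) rectangle (4,1);
\fill[gray!25] (2,1) rectangle (4,2);
\fill[gray!25] (3,2) rectangle (4,3);
\foreach \y in {0,1,2,3} \draw (0,\y)--(4,\y);
\foreach \x in {0,1,2,3} {\draw (\x,-0.2)--(\x,3); \node[below] at (\x,-0.2) {$z_{\x}$};}
\foreach \k in {1,2,3} {
  \node[left] at (0,\k-0.5) {level \k};
  \node at (\k-0.5,\k-0.5) {constant};
  \node[above] at (\k-0.5,3) {stage \k};}
\node at (0.5,1.5) {moving}; \node at (0.5,2.5) {moving}; \node at (1.5,2.5) {moving};
\node at (2.5,0.5) {synchronized}; \node at (3,1.5) {synchronized}; \node at (3.5,2.5) {synchronized};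
\end{tikzpicture}
\caption{A run of a three-level cascade started at time $z_0=w$. In the gray region the values do not depend on the configuration at $w$. During stage $k$, the interval $[z_{k-1},z_k)$, the levels below $k$ are synchronized, level $k$ keeps its value until it is overwritten by its event at $z_k-1$, and the levels above $k$ may change in a way that depends on the start.}
\label{fig:stages}
\end{figure}

Let $1\le k\le m$ with $z_{k-1}<\infty$. For $t\ge z_{k-1}$ let $\lambda^k(t)\in\{0,1\}^{k-1}$ be the common value of the first $k-1$ components of all runs starting at $w$. At the beginning of stage $k$ only the components $k,\dots,m$ are unknown. For $h=(h_k,\dots,h_m)\in V^{m-k+1}$ let $\gamma^{k,h}$ be the run from $\big(z_{k-1},(\lambda^k(z_{k-1}),h)\big)$. For $k=1$ this is the run from $(w,h)$. For $k>1$ it need not continue any run starting at $w$, but it behaves like one.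

\begin{lemma}\label{lem:stage}
Let $z_{k-1}<\infty$ and $\gamma=\gamma^{k,h}$.
\begin{itemize}
\item[(a)] $\gamma_{<k}(t)=\lambda^k(t)$ for $t\ge z_{k-1}$. The least $t\ge z_{k-1}$ with $t\models\mathrm{ev}_k^{\lambda^k(t)}$ is $z_k-1$, and there is none if $z_k=\infty$. Hence $\gamma_k=h_k$ throughout stage $k$.
\item[(b)] If $k\le l\le m$ and $z_{l-1}<\infty$, then from $z_{l-1}$ on $\gamma$ coincides with $\gamma^{l,h'}$, where $h'=\gamma_{\ge l}(z_{l-1})$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) At time $z_{k-1}$ the first $k-1$ components of $\gamma$ agree with those of any run starting at $w$, so by autonomy they agree from then on. Thus level $k$ has the same events at times $t\ge z_{k-1}$ in $\gamma$ as in a run starting at $w$, and the second assertion is the definition of $z_k$.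

(b) The case $l=k$ is the definition of $\gamma^{k,h}$, and by induction on $l$ it suffices to treat $l=k+1$. By the restart property we must show $\gamma_{\le k}(z_k)=\lambda^{k+1}(z_k)$. The first $k-1$ components are $\lambda^k(z_k)$ by (a). Component $k$ is written by the event at $z_k-1$, whose value is determined by $\lambda^k(z_k-1)$ and is therefore the same as in any run starting at $w$.
\end{proof}

For $v\in V$ let $\mathcal K[k{:=}v]$ be the cascade with the $m-1$ levels $\{1,\dots,m\}\setminus\{k\}$ in which level $k$ is \emph{frozen} at $v$. For a vector $d$ without coordinate $k$, let $d[k{:=}v]$ be obtained by inserting $v$ at coordinate $k$. The levels $i<k$ keep their formulas, and for $i>k$ the formulas are $e_i^{d[k:=v],x}$. Conditions (C1) and (C2) are inherited.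

We want a formula, evaluated at $u$, that examines $\gamma^{k,h}$ during stage $k$. Two difficulties arise. The stage begins at the unknown time $z_{k-1}$, and locating this time by one recursive call and starting another call there would bring the nesting back. Instead we start a single run of $\mathcal K[k{:=}h_k]$ at $w$, with $\ast$ in the levels below $k$: by (C2) the upper levels then wait, holding $h_{>k}$, until the lower ones are synchronized. Second, the frozen cascade is a faithful simulation only up to the end of the stage, so we declare the events of level $k$ bad. For families $a,\theta$ of $\mathcal K$, $h\in V^{m-k+1}$ and $v=h_k$, define families of $\mathcal K[k{:=}v]$ by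
\[
a^\circ_{c}=a_{c[k:=v]}\vee\mathrm{ev}_k^{c_{<k}},\quad\theta^\bullet_{c}=\theta_{c[k:=v]}\quad\text{if $c_{<k}$ is $\ast$-free},\qquad a^\circ_c=\theta^\bullet_c=\bot\quad\text{otherwise,}
\]
and let
\[
Y_{k,h}(a;\theta)=\mathsf X\,\mathrm R^{\mathcal K[k:=v]}_{(\ast,\dots,\ast,\,h_{>k})}(a^\circ;\theta^\bullet),
\]
with $k-1$ entries $\ast$. This is an LTL formula by the induction hypothesis.

\begin{lemma}\label{lem:Y}
$u\models Y_{k,h}(a;\theta)$ iff $z_{k-1}<\infty$ and $\gamma^{k,h}$ has an $(a;\theta)$-witness in stage $k$.
\end{lemma}

\begin{proof}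
Let $\gamma'$ be the $\mathcal K[k{:=}v]$-run from $(w,(\ast,\dots,\ast,h_{>k}))$. Its components below $k$ are those of a $\mathcal K$-run starting at $w$ with $\ast$ in these components. For $t\in[w,z_{k-1})$, a range that is empty if $k=1$, component $k-1$ equals $\ast$ by Lemma~\ref{lem:sync}(c). So on this range $a^\circ_{\gamma'(t)}=\theta^\bullet_{\gamma'(t)}=\bot$, and the levels above $k$ have no event by (C2). If $z_{k-1}=\infty$, there is no witness and $Y_{k,h}(a;\theta)$ fails at $u$, as claimed.

Let $z_{k-1}<\infty$ and $\gamma=\gamma^{k,h}$. Then $\gamma'_{<k}(t)=\lambda^k(t)$ is $\ast$-free for $t\ge z_{k-1}$, and $\gamma'_{>k}(z_{k-1})=h_{>k}$. We have $\gamma(t)=\gamma'(t)[k{:=}v]$ for all $t$ in stage $k$. This holds at $t=z_{k-1}$. If it holds at $t$ and $t+1<z_k$, then $\gamma_k(t+1)=v$ by Lemma~\ref{lem:stage}(a), and all other levels are updated by the same formulas in both runs.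

Now $u\models Y_{k,h}(a;\theta)$ iff there is $j\ge z_{k-1}$ such that $j\models\theta_{\gamma'(j)[k:=v]}$ and both $a_{\gamma'(i)[k:=v]}$ and $\mathrm{ev}_k^{\lambda^k(i)}$ fail at all $i\in[z_{k-1},j)$. By Lemma~\ref{lem:stage}(a), the condition on $\mathrm{ev}_k$ says exactly that $j<z_k$. For such $j$ the remaining conditions say that $j$ is an $(a;\theta)$-witness of $\gamma$ in stage $k$.
\end{proof}

\subsection{Linking the stages}

To use $Y_{k,h'}$ for a run from $(w,h)$ we must know the upper components $h'$ with which this run enters stage $k$. We guess them by a disjunction and verify the guess by formulas that are again evaluated at $u$. For $1\le i<k\le m$, and for $i=k=1$, and for $h\in V^{m-i+1}$, $h'\in V^{m-k+1}$, let $T_{i,k}(h,h')$ be the property of $u$: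
\[
z_{k-1}<\infty\quad\text{and}\quad\gamma^{i,h}_{\ge k}(z_{k-1})=h'.
\]
If $z_{k-1}<\infty$, exactly one $h'$ satisfies $T_{i,k}(h,h')$. Since $z_0=w<\infty$, $T_{1,1}(h,h')$ is $\top$ for $h=h'$ and $\bot$ otherwise. For $i<m$ and $h'=(h'_{i+1},\dots,h'_m)$ define the family
\[
\eta^{i,h'}_c=\mathrm{ev}_i^{c_{<i}}\wedge\bigwedge_{l>i}\mathrm{succ}_l(c,h'_l).
\]

\begin{lemma}\label{lem:T}
We have $T_{i,i+1}(h,h')\equiv Y_{i,h}(\bot;\eta^{i,h'})$. For $k-i\ge2$ and any $l$ with $i<l<k$,
\begin{equation}\label{eq:T}
T_{i,k}(h,h')\equiv\bigvee_{h''\in V^{m-l+1}}\big(T_{i,l}(h,h'')\wedge T_{l,k}(h'',h')\big).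
\end{equation}
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:Y}, $Y_{i,h}(\bot;\eta^{i,h'})$ holds at $u$ iff $z_{i-1}<\infty$ and at some $j$ in stage $i$ level $i$ has an event in $\gamma=\gamma^{i,h}$ and $\gamma_{>i}(j+1)=h'$. By Lemma~\ref{lem:stage}(a) such an event exists iff $z_i<\infty$, and then $j=z_i-1$. In \eqref{eq:T}, both sides fail if $z_{k-1}=\infty$. Otherwise $z_{l-1}<\infty$, the formula $T_{i,l}(h,h'')$ holds only for $h''=\gamma^{i,h}_{\ge l}(z_{l-1})$, and $\gamma^{i,h}$ coincides with $\gamma^{l,h''}$ from $z_{l-1}$ on by Lemma~\ref{lem:stage}(b).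
\end{proof}

We use \eqref{eq:T} with $l=\lfloor(i+k)/2\rfloor$ to define LTL formulas for all $T_{i,k}$ recursively. For $1\le k\le m$ and $h\in V^m$ put
\[
E_{k,h}(a;\theta)=\bigvee_{h'\in V^{m-k+1}}\big(T_{1,k}(h,h')\wedge Y_{k,h'}(a;\theta)\big).
\]

\begin{lemma}\label{lem:H}
$u\models E_{k,h}(a;\theta)$ iff the run from $(w,h)$ has an $(a;\theta)$-witness in stage $k$. Moreover,
\begin{equation}\label{eq:H}
\mathrm H_c(a;\theta)\equiv\theta_c\vee\Big(\neg a_c\wedge\bigvee_{h\in V^m}\Big[\mathrm{Succ}(c,h)\wedge\bigvee_{k=1}^m\Big(E_{k,h}(a;\theta)\wedge\bigwedge_{1\le i<k}\neg E_{i,h}(\bot;a)\Big)\Big]\Big).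
\end{equation}
\end{lemma}

\begin{proof}
If $z_{k-1}=\infty$, stage $k$ is empty and all $T_{1,k}(h,h')$ fail. Otherwise $T_{1,k}(h,h')$ holds for exactly one $h'$, the run $\gamma^{1,h}$ from $(w,h)$ coincides with $\gamma^{k,h'}$ from $z_{k-1}$ on by Lemma~\ref{lem:stage}(b), and the first assertion follows from Lemma~\ref{lem:Y}.

For \eqref{eq:H}, cut the head $[u,Z(w))$ at $u<z_0\le z_1\le\dots\le z_m$ into $\{u\}$ and the $m$ stages. The run from $(u,c)$ has an $(a;\theta)$-witness in $\{u\}$ iff $u\models\theta_c$, and no $(\bot;a)$-witness in $\{u\}$ iff $u\models\neg a_c$. From $w$ on it is the run from $(w,h)$ for the unique $h$ with $u\models\mathrm{Succ}(c,h)$. Apply Lemma~\ref{lem:cut} and the first assertion.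
\end{proof}

By \eqref{eq:RH}, \eqref{eq:BH} and \eqref{eq:H}, $\mathrm R_c(a;\theta)$ is expressible in LTL. Every recursive call occurs inside some $Y$, its families are Boolean combinations of the original formulas, and no $Y$ occurs inside another.

\subsection{The length of the formula}

Let $a,\theta$ be any families with members of length at most $s$, and $L=\lceil\log_2m\rceil$. We bound the formula \eqref{eq:H}. In a disjunction we count each disjunct together with one symbol $\vee$.

\emph{Inputs of the recursive calls.} We have $|\mathrm{ev}_k^d|\le2s+1$ and, using $|\bot|=2\le s$, $|\mathrm{succ}_i(c,x)|\le2s+2$. Hence $\mathrm{Succ}(c,h)$ and $\eta^{i,h'}_c$ have length at most $m(2s+3)\le4ms$. In every $Y$ that occurs, the first family is $a$ or $\bot$, and the members of $a^\circ$ and $\bot^\circ$ have length at most $3s+2\le4s$. The second family is $\theta$, $a$ or some $\eta^{i,h'}$, and the operation $(\cdot)^\bullet$ keeps the bound $4ms$. The formulas of $\mathcal K[k{:=}v]$ have length at most $s$. The induction hypothesis with $4ms$ in place of $s$ bounds the length of every $Y$ by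
\[
4mN(m-1)s+1\le\ell_Y:=5mN(m-1)s.
\]

\emph{The formulas $T$.} We show that $|T_{i,k}|\le3^{mj}\ell_Y$ if $1\le k-i\le2^j$. For $k-i=1$ the formula is a $Y$. For $2\le k-i\le2^j$, both $l-i$ and $k-l$ lie between $1$ and $2^{j-1}$. Since $l\ge2$, there are at most $3^{m-1}$ disjuncts in \eqref{eq:T}, each counting at most $2x+2\le3x$ with $x=3^{m(j-1)}\ell_Y$. The total is at most $3^mx$. Since $k-i\le m-1\le2^L$ and $|T_{1,1}|\le2$, every $T$ has length at most $\ell_T:=3^{mL}\ell_Y$.

\emph{The formulas $E$ and $\mathrm H$.} Each $E$ has length at most $3^m(\ell_T+\ell_Y+2)\le\ell_E:=3^{m+1}\ell_T$. In \eqref{eq:H}, the disjunct for $k$ counts at most $\ell_E+(k-1)(\ell_E+2)+1\le2m\ell_E$, so the disjunction over $k$ has length at most $2m^2\ell_E$. Since $4ms\le\ell_Y\le\ell_E$, the disjunct for $h$ counts at most $2m^2\ell_E+\ell_E+2\le4m^2\ell_E$. The remaining symbols contribute at most $2s+3\le\ell_E$. So $|\mathrm H_c(a;\theta)|\le\ell_H:=5m^23^m\ell_E$.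

\emph{The formula $\mathrm R$.} The families $\bot$, $a^\ast$, $\theta^\ast$ also have members of length at most $s$. So $\ell_H$ bounds $\mathrm H_c(\bot;a)$ and, by \eqref{eq:BH}, $\mathrm B(a;\theta)$ and $\mathrm B(\bot;a)$. By \eqref{eq:RH}, $\mathrm R_c(a;\theta)$ is expressed by a formula of length at most $4\ell_H+6\le5\ell_H$, and
\[
5\ell_H=375\,m^3\,3^{2m+mL}N(m-1)s\le3^{6+3m+mL}N(m-1)s\le3^{m(9+L)}N(m-1)s=N(m)s.
\]
Here $375\le3^6$, and $m^3\le3^m$ holds for $m=1,2,3$ and then for all $m$ because $((m+1)/m)^3\le(4/3)^3<3$ for $m\ge3$. This proves Lemma~\ref{lem:main}, and with it Theorem~\ref{thm:length}. \qed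

\begin{remark}
The choice of the midpoint $l$ in \eqref{eq:T} affects only the exponent. Linking the stages one after another, with $l=k-1$, replaces $L$ by $m$ in the count above. This gives a factor $2^{O(m^2)}$ per level and the bound $n\cdot2^{O(f(r^3+\log n))}$, which is still at most $2^{O(n^4)}$ and already answers the Problem.
\end{remark}

\begin{thebibliography}{9}
\bibitem{TLMC}
\emph{The Complexity of Temporal Logic Model Checking}.
\texttt{http://www.lsv.fr/Publis/PAPERS/PDF/Sch-aiml02.pdf}
\end{thebibliography}
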